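# Tolerance graphs whose integer representations need exponentially large numbers

## 1. Tolerance representations, bounded vertices, twins, and two-line systems

All graphs are finite and simple. For an interval $J$ we write $|J|$ for its length, with $|\emptyset|=0$.

**Definition (tolerance graph).** A graph $G=(V,E)$ is a *tolerance graph* if there are closed real intervals $I_v=[p_v^-,p_v^+]$ and positive real numbers $\tau_v$, one of each for every $v\in V$, such that for distinct $x,y$
$$xy\in E\iff |I_x\cap I_y|\ge\min\{\tau_x,\tau_y\}.$$
The numbers $\tau_v$ are called tolerances, and the triple $(V,I,\tau)$ is a *tolerance representation* of $G$. It is an *integer* representation if all endpoints $p_v^\pm$ and all tolerances $\tau_v$ are integers.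

Example. The 4-cycle with edges $ab,bc,cd,da$ has the integer representation
$$I_a=[1,7],\ \tau_a=6;\qquad I_c=[2,8],\ \tau_c=6;\qquad I_b=[3,5],\ \tau_b=2;\qquad I_d=[4,6],\ \tau_d=2.$$
Indeed $|I_a\cap I_c|=|[2,7]|=5<6$ and $|I_b\cap I_d|=|[4,5]|=1<2$, so $ac$ and $bd$ are non-edges. Each of $I_b,I_d$ lies inside each of $I_a,I_c$, so the other four overlaps have length $2\ge\min\{6,2\}$ and give edges.

**Definition (bounded vertex).** In a given representation a vertex $v$ is *bounded* if $\tau_v\le|I_v|$ and *unbounded* otherwise. A graph is a *bounded tolerance graph* if it has a representation in which all vertices are bounded.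

Example. In the representation of the 4-cycle all vertices are bounded. For an unbounded vertex, represent the path $u,c,v$ by $I_u=I_c=I_v=[0,1]$ with $\tau_c=1$ and $\tau_u=\tau_v=2$. Then $u$ and $v$ overlap in length $1<2$, so they are not adjacent, while both are adjacent to $c$. Two unbounded vertices may have the same interval and still be nonadjacent.

**Definition (doubling by twins).** For a graph $G$, let $G^*$ be obtained by replacing each vertex by two adjacent twins with the same adjacencies to all other vertices. That is, $v$ becomes $v',v''$, these two are adjacent, and for $u\ne v$ each of $u',u''$ is adjacent to each of $v',v''$ exactly when $uv\in E$.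

Example. If $G$ is a single edge, then $G^*=K_4$. If $G$ consists of two nonadjacent vertices, then $G^*$ consists of two disjoint edges.

We also recall that a *strict partial order* $\prec$ is an irreflexive transitive relation. Two distinct elements are *comparable* if $u\prec v$ or $v\prec u$, and otherwise *incomparable*, written $u\parallel v$. A *chain* is a set of pairwise comparable elements.

**Definition (two-line system).** A *two-line system* assigns to each vertex $v$ two closed intervals of equal length $\ell(v)\ge0$ (points allowed), one on a line $A$ and one on a line $B$. We write $L_v,R_v$ for the left and right endpoints on the line under discussion. We put $u\prec v$ iff $R_u<L_v$ on both lines. The system *represents* the graph in which two distinct vertices are adjacent iff they are $\prec$-incomparable. It is *integral* if all endpoints are integers.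

The relation $\prec$ is a strict partial order. It is irreflexive because $L_v\le R_v$, and transitive because $R_u<L_v\le R_v<L_w$ on each line.

Example. Let $a,c,b,d$ be points, at positions $1,2,3,4$ on $A$ and at positions $3,4,1,2$ on $B$. Then $a\prec c$ and $b\prec d$. Each of $a,c$ is left of each of $b,d$ on $A$ and right of it on $B$, so all four mixed pairs are incomparable. The represented graph is the 4-cycle $a,b,c,d$.

## 2. Poly-logarithmic or linear bit length?

Every $n$-vertex tolerance graph is known to have an integer tolerance representation in which every number is a non-negative integer of $O(n)$ bits, so that the whole representation uses $O(n^2)$ bits. For comparison, every $n$-vertex interval graph has an integer interval representation with all integers in $O(n)$, that is, with $O(\log n)$ bits each. Do tolerance graphs really need so much more?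

The following conjecture is posed in the document at http://acgt.cs.tau.ac.il/wp-content/uploads/2017/02/tol.pdf. *There is a constant $c$ such that every $n$-vertex tolerance graph has an integer tolerance representation in which every endpoint and every tolerance has absolute value at most $2^{O((\log n)^c)}$*, so that each number needs only poly-logarithmically many bits. We are to prove or disprove it.

The conjecture is false. For every integer $K\ge1$ we shall construct a graph $G_K$ with $9K+13$ vertices (Section 6). Its doubling $G_K^*$ has $18K+26$ vertices.

**Theorem 1.** $G_K^*$ is a (bounded) tolerance graph. In every integer tolerance representation of $G_K^*$ some endpoint has absolute value at least $2^{K+1}$. Hence the conjecture is false.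

The last sentence follows from the one before. Put $n=18K+26$. If all numbers could be chosen of absolute value at most $2^{C(\log n)^c}$, then $C(\log(18K+26))^c\ge K+1$, and this fails for large $K$.

**Theorem 2.**
1. Let $b(n)$ be the least $b$ such that every $n$-vertex tolerance graph has an integer representation with all numbers of absolute value at most $2^b$. Then $b(n)\ge(n-26)/18$ for $n\ge44$. With the known $O(n)$ upper bound, $b(n)=\Theta(n)$.
2. Every integer representation of $G_K^*$ uses at least $K^2/2=\Omega(n^2)$ bits for its endpoints. So the known total bound $O(n^2)$ is also optimal up to a constant factor.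
3. In every integer representation of $G_K^*$, for each $1\le k\le K-1$, at least one of the four vertices that are twins of $U_k$ or $E_{k-1}$ (vertices of $G_K$ defined in Section 6) has tolerance $>2^k$. So $\Omega(n)$ of the tolerances need $\Omega(n)$ bits.
4. In every *real* tolerance representation of $G_K^*$ there are bounded vertices $x,y$ with $|I_x|-\tau_x>2^K(|I_y|-\tau_y)>0$.

## 3. From tolerances to two parallel lines

The quantity $|I_x\cap I_y|$ is awkward to reason about. When all vertices are bounded, it can be traded for an order on two lines.

**Lemma 0.** (a) From a tolerance representation with all vertices bounded, the intervals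
$$A_v=[p_v^-,\,p_v^+-\tau_v],\qquad B_v=[p_v^-+\tau_v,\,p_v^+]$$
form a two-line system representing the same graph, with $\ell(v)=|I_v|-\tau_v$. It is integral if the representation is. (b) Every graph represented by an integral two-line system is a bounded tolerance graph.

*Proof of (a).* Both intervals have length $|I_v|-\tau_v\ge0$ because $v$ is bounded. Let $x\ne y$ and $m=\min\{\tau_x,\tau_y\}>0$. The number
$$q=\min(p_x^+,p_y^+)-\max(p_x^-,p_y^-)$$
is the minimum of the four differences $p_x^+-p_y^-$, $p_y^+-p_x^-$, $|I_x|$, $|I_y|$, and $|I_x\cap I_y|=\max(q,0)$. Since $m>0$, nonadjacency $|I_x\cap I_y|<m$ is the same as $q<m$. Since $|I_x|\ge\tau_x\ge m$ and $|I_y|\ge\tau_y\ge m$, it holds iff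
$$p_x^+-p_y^-<m\quad\text{or}\quad p_y^+-p_x^-<m.$$
The first inequality says $p_x^+-p_y^-<\tau_x$ and $p_x^+-p_y^-<\tau_y$. Rewritten, it says
$$p_x^+-\tau_x<p_y^-\quad\text{and}\quad p_x^+<p_y^-+\tau_y.$$
The left condition is $R_x<L_y$ on $A$ and the right one is $R_x<L_y$ on $B$, so together they say $x\prec y$. By symmetry the second inequality says $y\prec x$. So $x,y$ are nonadjacent iff they are comparable. Integrality is clear.

*Proof of (b).* Translate line $B$ by an integer so that, for every $v$, the interval of $v$ on $B$ starts to the right of the start of its interval on $A$. This changes neither $\prec$ nor the lengths. Write $A_v=[a,a']$ and $B_v=[b,b']$ with $a<b$, and put $p_v^-=a$, $p_v^+=b'$, $\tau_v=b-a>0$. Then $\tau_v\le b'-a=|I_v|$, so $v$ is bounded. Moreover $p_v^+-\tau_v=a+(b'-b)=a+(a'-a)=a'$ and $p_v^-+\tau_v=b$. So the two-line system that (a) builds from this representation is the one we started with, and by (a) both represent the same graph. $\square$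

For example, shifting $B$ by $4$ in the point system for the 4-cycle gives $a=(1,7)$, $c=(2,8)$, $b=(3,5)$, $d=(4,6)$, and (b) returns exactly the tolerance representation from Section 1.

## 4. Interval graphs, points, and ranking the endpoints

**Interval graphs are cheap.** Take an interval representation. Breaking ties by putting left endpoints before right endpoints, we may move the $2n$ endpoints to the distinct integers $1,\dots,2n$ without changing which intervals meet. Now intersecting intervals overlap in length at least $1$ and disjoint ones in length $0$, so all tolerances equal to $1$ give a tolerance representation with $O(\log n)$ bits per number.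

**Points are cheap.** Suppose that in a two-line system all $\ell(v)=0$. Replace the positions on each line by their ranks $1,2,\dots$ (equal positions get equal ranks). Strict inequalities are preserved, so $\prec$ is preserved. All numbers are now at most $n$, and after shifting $B$ by $n$, Lemma 0(b) gives a tolerance representation with numbers at most $2n$.

**Ranking in general.** It is natural to do the same with arbitrary two-line systems: sort all endpoints on each line and replace them by ranks, at most $2n$ of them. All relations $R_u<L_v$ survive on both lines. If this were allowed, every bounded tolerance graph would need only $O(\log n)$ bits. What breaks is one condition, namely that $v$ must have the same length on both lines. A two-vertex example: on $A$ let $y=[0,3]$ and $x=[1,2]$; on $B$ let $y=[0,3]$ and $x=[4,5]$. The ranks on $A$ give $y=[1,4]$, of length $3$, while the ranks on $B$ give $y=[1,2]$, of length $1$.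

So if large numbers are forced at all by bounded vertices, the equations "length on $A$ equals length on $B$" must do it. This tells us where to look for a counterexample.

## 5. Nesting on one line, concatenating on the other

Suppose we could force, in every two-line system of some graph, the following picture.

- On line $A$, the interval of $X$ lies strictly inside the interval of $Y$ and strictly inside that of $Z$.
- On line $B$, the intervals of $Y$ and $Z$ are disjoint and both lie strictly inside the interval of $X'$.

Then line $A$ gives $\ell(Y),\ell(Z)>\ell(X)$, line $B$ gives $\ell(X')>\ell(Y)+\ell(Z)$, and since lengths agree on the two lines, $\ell(X')>2\ell(X)$. Repeating this $K$ times costs $O(K)$ vertices and multiplies the length by $2^K$. The explicit system of Section 6 will display this pattern. The work lies in making every representation display it.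

**A first gadget, and why it forces nothing.** To force $X$ strictly inside $Y$ on $A$, place markers: points $S,D$ with $S<X<D$ and with $Y$ incomparable to $S$, $X$ and $D$. On a single line this would do it, since $S$ touches $Y$ and lies left of $X$, and $D$ touches $Y$ and lies right of $X$. With two lines it fails. Take all four vertices to be points, in the order $Y,S,X,D$ on $A$ and $S,X,D,Y$ on $B$. Then $S\prec X\prec D$, and $Y$ is left of the others on $A$ and right of them on $B$, hence incomparable to each. All lengths are $0$.

The exact point of failure is this. Comparability $u\prec v$ gives an inequality on both lines, but incomparability of $u$ and $v$ only says that $R_u<L_v$ fails on at least one of the lines, and the graph does not say which one.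

**The remedy.** We want to make an inequality $R_u<L_v$ hold automatically on one of the lines. Then $u\parallel v$ must be witnessed on the other line. A sandwiched vertex does this: if $u\prec w$, and on line $B$ we know $R_w<L_v$, then on $B$ we get $R_u<L_w\le R_w<L_v$. So we need vertices whose relative position is known on one specified line. The next lemma provides them.

**Lemma 1.** Suppose $a\prec b$, $c\prec d$, $a\not\prec d$, $c\not\prec b$ in a two-line system. Then $R_a<L_b\le R_c<L_d$ on one of the lines, and $R_c<L_d\le R_a<L_b$ on the other.

*Proof.* As $a\not\prec d$, on some line $L_d\le R_a$. On that line $R_c<L_d\le R_a<L_b$, using $c\prec d$ and $a\prec b$. As $c\not\prec b$, on some line $L_b\le R_c$. This is not the first line, where $R_c<L_b$. So it is the other one, and there $R_a<L_b\le R_c<L_d$. $\square$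

The 4-cycle system of Section 1 is an instance: $a\prec c$ precedes $b\prec d$ on $A$ and follows it on $B$.

Hence two mutually incomparable chains $D$ and $E$ must sit, up to their extreme elements, in the order $D,E$ on one line and $E,D$ on the other. We use $D$ and $E$ as stocks of markers to the right of things and $S$ and $T$ as stocks of markers to the left of things. Incomparabilities with $D$ or $S$ will be tests on line $A$ only, and incomparabilities with $E$ or $T$ will be tests on line $B$ only.

Three matters remain after this idea. A graph records comparability and not its direction, which Section 7 settles. The names of the lines, and the position of the pair $S,T$ relative to the pair $D,E$, must be determined, which Section 8 does. Finally, a tolerance representation may contain unbounded vertices, to which Lemma 0(a) does not apply. The twins take care of that in Section 10.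

## 6. The graph $G_K$

Fix $K\ge1$. The vertices are the following.

- *Core*: $X_0,\dots,X_K$ and $Y_k,Z_k$ for $0\le k<K$.
- *Upper chains*: $D:\ D_\bot,D_0,\dots,D_{K-1},D_*,D_\top$ and $E:\ E_\bot,F_0,E_0,F_1,E_1,\dots,F_{K-1},E_{K-1},E_*,E_\top$.
- *Lower chains*: $S:\ S_\bot,S_*,S_0,\dots,S_{K-1},S_\top$ and $T:\ T_\bot,T_*,T_0,U_0,T_1,U_1,\dots,T_{K-1},U_{K-1},T_\top$.

Note that the chain $E$ includes the $F_k$ and the chain $T$ includes the $U_k$. The number of vertices is $(3K+1)+2(K+3)+2(2K+3)=9K+13$.

We define an integral two-line system. All chain elements are points on both lines. The core lengths are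
$$\ell(X_k)=x_k:=16\cdot2^k-15,\qquad \ell(Y_k)=\ell(Z_k)=y_k:=x_k+4.$$
Then $2y_k+7=2x_k+15=16\cdot2^{k+1}-15=x_{k+1}$. The lines are filled from left to right on consecutive integer ranges, starting at $1$: each single point takes the next integer, and each block takes the next range of integers.

**Line $A$.** All of $T$ in the listed order; then $S_\bot,D_\bot,S_*$; then blocks $\mathcal A_0,\dots,\mathcal A_{K-1},\mathcal A_K$; then $D_*,S_\top,D_\top$; then all of $E$ in the listed order. In block $\mathcal A_k$ with $k<K$, counted from the start of the block: $Y_k$ and $Z_k$ both occupy $[0,x_k+4]$; $S_k$ is at $1$; $X_k=[2,2+x_k]$; $D_k$ is at $3+x_k$. Block $\mathcal A_K$ is the interval of $X_K$.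

**Line $B$.** All of $S$ in the listed order; then $T_\bot,E_\bot,T_*$; then the interval of $X_0$; then blocks $\mathcal B_0,\dots,\mathcal B_{K-1}$; then $E_*,T_\top,E_\top$; then all of $D$ in the listed order. In block $\mathcal B_k$: $X_{k+1}=[0,7+2y_k]$; $T_k$ at $1$; $Y_k=[2,2+y_k]$; $F_k$ at $3+y_k$; $U_k$ at $4+y_k$; $Z_k=[5+y_k,5+2y_k]$; $E_k$ at $6+2y_k$.

The lengths on the two lines agree: $Y_k,Z_k$ have length $x_k+4=y_k$ on $A$, and $X_{k+1}$ has length $7+2y_k=x_{k+1}$ on $B$; the others are immediate. On each line the chain points are at distinct positions, different from all endpoints of core intervals. Let $<$ be the resulting order, $\parallel$ its incomparability, and $G_K$ the graph represented.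

**The case $K=1$ by hand.** Here $x_0=1$, $y_0=5$, $x_1=17$, and there are $22$ vertices. On line $A$:

- $T_\bot,T_*,T_0,U_0,T_\top$ at $1,\dots,5$; $S_\bot,D_\bot,S_*$ at $6,7,8$;
- $Y_0=Z_0=[9,14]$, $S_0$ at $10$, $X_0=[11,12]$, $D_0$ at $13$; $X_1=[15,32]$;
- $D_*,S_\top,D_\top$ at $33,34,35$; $E_\bot,F_0,E_0,E_*,E_\top$ at $36,\dots,40$.

On line $B$:

- $S_\bot,S_*,S_0,S_\top$ at $1,\dots,4$; $T_\bot,E_\bot,T_*$ at $5,6,7$; $X_0=[8,9]$;
- $X_1=[10,27]$, $T_0$ at $11$, $Y_0=[12,17]$, $F_0$ at $18$, $U_0$ at $19$, $Z_0=[20,25]$, $E_0$ at $26$;
- $E_*,T_\top,E_\top$ at $28,29,30$; $D_\bot,D_0,D_*,D_\top$ at $31,\dots,34$.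

One sees $X_0$ nested in $Y_0$ and $Z_0$ on $A$, and $Y_0,Z_0$ side by side inside $X_1$ on $B$.

**Reading off the order.** Write $\alpha(\cdot)$ for the $A$-position of elements of $D\cup S$ and $\beta(\cdot)$ for the $B$-position of elements of $E\cup T$. Write $[a_x,a_x']$ and $[b_x,b_x']$ for the intervals of a core vertex $x$ on $A$ and $B$. For all $d\in D$, $e\in E$, $s\in S$, $t\in T$ and core $x$:

- (i) each of $D,E,S,T$ is a chain in the listed order;
- (ii) $d\parallel e$ and $s\parallel t$;
- (iii) $s<e$ and $t<d$;
- (iv) $s<d$ iff $\alpha(s)<\alpha(d)$, otherwise $s\parallel d$; and $t<e$ iff $\beta(t)<\beta(e)$, otherwise $t\parallel e$;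
- (v) $x<d$ iff $a_x'<\alpha(d)$; $x<e$ iff $b_x'<\beta(e)$; $s<x$ iff $\alpha(s)<a_x$; $t<x$ iff $\beta(t)<b_x$; in each case otherwise $\parallel$.

We check these against the layout. On $A$, the chain $T$ comes first and $E$ last; on $B$, the chain $S$ comes first and $D$ last. Each chain appears in its listed order on both lines, which is (i). For (ii), every $d$ is left of every $e$ on $A$ and right of it on $B$, and every $t$ is left of every $s$ on $A$ and right of it on $B$. For (iii), $s$ is left of $e$ on $A$ because $E$ is last, and on $B$ because $S$ is first; $t$ is left of $d$ on $A$ because $T$ is first, and on $B$ because $D$ is last. For (iv), on $B$ every $s$ is left of every $d$, so $d<s$ never holds and $s<d$ is decided on $A$; on $A$ every $t$ is left of every $e$, so $t<e$ is decided on $B$. For (v), on $B$ every core interval is right of $S$ and left of $D$, so comparisons of $x$ with $d$ or $s$ are decided on $A$; on $A$ every core interval is right of $T$ and left of $E$, so comparisons of $x$ with $e$ or $t$ are decided on $B$.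

**$G_K$ and $G_K^*$ are bounded tolerance graphs.** For $G_K$ this is Lemma 0(b). For $G_K^*$, give both twins of $v$ the interval and tolerance of $v$ in a representation of $G_K$ with all vertices bounded. Adjacencies between different pairs are as required, and the two twins of $v$ are adjacent because they overlap in length $|I_v|\ge\tau_v$. This proves the first sentence of Theorem 1.

## 7. The direction of the order is determined up to reversal

From here through Section 9 we fix an arbitrary two-line system representing $G_K$, with order $\prec$. Both $\prec$ and $<$ represent $G_K$, so they have the same comparable pairs, and $\parallel$ means the same for both.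

**Step 1: orientation.** The purpose is to show that $\prec$ and $<$ agree, up to one global reversal, on all pairs we shall use.

Call a comparable pair *consistent* if $<$ and $\prec$ order it the same way, and *reversed* otherwise; this is the *type* of the pair. Suppose $uv$ and $uw$ are comparable pairs and $v\parallel w$. Then in each of the two orders, $u$ is below both $v,w$ or above both, since $v\prec u\prec w$, for example, would give $v\prec w$. So $uv$ and $uw$ are both consistent or both reversed, and we write $uv\sim uw$.

**Claim.** All comparable pairs containing a chain vertex are of the same type.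

We go through the kinds of pairs, always moving by $\sim$.

(a) *Pairs $T_\bot u$ and $S_\bot u$ with $u\in D\cup E$.* Both $T_\bot$ and $S_\bot$ lie below every $u\in D\cup E$: for $T_\bot<d$ and $S_\bot<e$ use (iii). For $T_\bot<e$ and $S_\bot<d$ use (iv), since $T_\bot$ precedes $E_\bot$ on $B$ and $S_\bot$ precedes $D_\bot$ on $A$. Since $d\parallel e$, we have $T_\bot d\sim T_\bot e$ for all $d\in D$ and $e\in E$, so all pairs $T_\bot u$ are of one type. In the same way all pairs $S_\bot u$ are of one type. Since $T_\bot\parallel S_\bot$, we have $T_\bot u\sim S_\bot u$. Let $\mathcal C$ be the common type.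

(b) *Pairs between an upper and a lower chain.* For every $t,d$: $td\sim S_\bot d$ because $t\parallel S_\bot$. If $t<e$, then $te\sim td$ for any $d$, because $d\parallel e$. For every $s,e$: $se\sim T_\bot e$ because $s\parallel T_\bot$. If $s<d$, then $sd\sim se$ for any $e$. So all these pairs have type $\mathcal C$. By (ii) there are no comparable pairs between $D$ and $E$ or between $S$ and $T$.

(c) *Pairs of a chain vertex and a core vertex $x$.* By (v), each of $T_\top,S_\top,E_\bot,D_\bot$ is incomparable to $x$: $\beta(T_\top)>b_x$, $\alpha(S_\top)>a_x$, $\beta(E_\bot)<b_x'$, $\alpha(D_\bot)<a_x'$. Therefore: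

- if $x<d$, then $xd\sim T_\top d$, because $x\parallel T_\top$;
- if $x<e$, then $xe\sim S_\top e$, because $x\parallel S_\top$;
- if $s<x$, then $sx\sim sE_\bot$, because $x\parallel E_\bot$;
- if $t<x$, then $tx\sim tD_\bot$, because $x\parallel D_\bot$.

The pairs on the right are comparable by (iii) and have type $\mathcal C$ by (b).

(d) *Pairs inside one chain.* We use a witness $w$ positioned between the two elements.

- Let $d<d'$ in $D$. If some $w\in S$ has $\alpha(d)<\alpha(w)<\alpha(d')$, or some core $w$ has $\alpha(d)<a_w'<\alpha(d')$, then $w<d'$ and $w\parallel d$, so $dd'\sim wd'$.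
- Let $s<s'$ in $S$. If some $w\in D$ has $\alpha(s)<\alpha(w)<\alpha(s')$, or some core $w$ has $\alpha(s)<a_w<\alpha(s')$, then $s<w$ and $w\parallel s'$, so $ss'\sim sw$.
- Let $e<e'$ in $E$. If some $w\in T$ has $\beta(e)<\beta(w)<\beta(e')$, or some core $w$ has $\beta(e)<b_w'<\beta(e')$, then $w<e'$ and $w\parallel e$, so $ee'\sim we'$.
- Let $t<t'$ in $T$. If some $w\in E$ has $\beta(t)<\beta(w)<\beta(t')$, or some core $w$ has $\beta(t)<b_w<\beta(t')$, then $t<w$ and $w\parallel t'$, so $tt'\sim tw$.

The pairs $wd',sw,we',tw$ have type $\mathcal C$ by (b) and (c). It remains to list a witness for each consecutive pair of each chain; a witness for a consecutive pair is also one for every pair enclosing it, so this covers all pairs. In the list, $1\le k\le K-1$ where an index $k-1$ occurs, and $0\le k\le K-1$ otherwise. When the witness is a core vertex, we print the endpoint that lies between.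

- $D$: $(D_\bot,D_0)$: $S_0$; $(D_{k-1},D_k)$: $S_k$; $(D_{K-1},D_*)$: $a'_{Y_{K-1}}$; $(D_*,D_\top)$: $S_\top$.
- $S$: $(S_\bot,S_*)$: $D_\bot$; $(S_*,S_0)$: $a_{Y_0}$; $(S_{k-1},S_k)$: $D_{k-1}$; $(S_{K-1},S_\top)$: $D_{K-1}$.
- $E$: $(E_\bot,F_0)$: $T_0$; $(F_k,E_k)$: $U_k$; $(E_{k-1},F_k)$: $T_k$; $(E_{K-1},E_*)$: $b'_{X_K}$; $(E_*,E_\top)$: $T_\top$.
- $T$: $(T_\bot,T_*)$: $E_\bot$; $(T_*,T_0)$: $b_{X_1}$; $(T_k,U_k)$: $F_k$; $(U_{k-1},T_k)$: $E_{k-1}$; $(U_{K-1},T_\top)$: $E_{K-1}$.

Each entry is read off the layout; for instance $a'_{Y_{K-1}}$ is the last position of block $\mathcal A_{K-1}$, one past $D_{K-1}$, and $b_{X_1}$ is the first position of block $\mathcal B_0$, one before $T_0$. This proves the claim.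

If all these pairs are reversed, negate all coordinates on both lines, so that each interval $[L,R]$ becomes $[-R,-L]$. This reverses $\prec$, represents the same graph, and preserves lengths and integrality. So from now on we assume that $\prec$ agrees with $<$ on all comparable pairs containing a chain vertex. About pairs of two core vertices we claim nothing, and we shall not need them.

## 8. The four chains find their lines

**Step 2: which line.** The purpose is to determine how the chains lie relative to each other on each line.

Apply Lemma 1 to $D_\bot\prec D_\top$ and $E_\bot\prec E_\top$; the hypotheses $D_\bot\not\prec E_\top$ and $E_\bot\not\prec D_\top$ hold because $D$–$E$ pairs are incomparable. Interchanging the names of the two lines if necessary, we get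
$$L_{D_\top}\le R_{E_\bot}\ \text{ on }A,\qquad L_{E_\top}\le R_{D_\bot}\ \text{ on }B.$$
Interchanging the names changes neither $\prec$ nor the lengths. Since $D$ and $E$ are $\prec$-chains in the listed order, this gives:

- (O1) on $A$: $R_d<L_e$ for $d\in D\setminus\{D_\top\}$ and $e\in E\setminus\{E_\bot\}$, as $R_d<L_{D_\top}\le R_{E_\bot}<L_e$;
- (O2) on $B$: $R_e<L_d$ for $e\in E\setminus\{E_\top\}$ and $d\in D\setminus\{D_\bot\}$, as $R_e<L_{E_\top}\le R_{D_\bot}<L_d$.

Now apply Lemma 1 to $T_\bot\prec T_\top$ and $S_\bot\prec S_\top$. On one line $L_{T_\top}\le R_{S_\bot}$, and on the other $L_{S_\top}\le R_{T_\bot}$. The names of the lines are already used up, so we must exclude that the first inequality holds on $B$. Suppose it does. Then on $B$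
$$R_{U_0}<L_{T_\top}\le R_{S_\bot}<L_{F_0},$$
by $U_0\prec T_\top$ and $S_\bot\prec F_0$. On $A$
$$R_{U_0}<L_{D_\bot}\le R_{D_\bot}<L_{F_0},$$
by $U_0\prec D_\bot$ and (O1). So $U_0\prec F_0$. But $\beta(F_0)<\beta(U_0)$, so $U_0\parallel F_0$ by (iv), a contradiction. Hence $L_{T_\top}\le R_{S_\bot}$ on $A$ and $L_{S_\top}\le R_{T_\bot}$ on $B$, and as before:

- (O3) on $A$: $R_t<L_s$ for $t\in T\setminus\{T_\top\}$ and $s\in S\setminus\{S_\bot\}$, as $R_t<L_{T_\top}\le R_{S_\bot}<L_s$;
- (O4) on $B$: $R_s<L_t$ for $s\in S\setminus\{S_\top\}$ and $t\in T\setminus\{T_\bot\}$, as $R_s<L_{S_\top}\le R_{T_\bot}<L_t$.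

## 9. Forced nesting, forced concatenation, doubling

**Step 3: forced inequalities.** The purpose is to show that the picture of Section 5 appears in our arbitrary system. The sandwiching vertices are the starred ones and $D_\bot$. By (v) and Step 1,
$$S_*,T_*\prec x\prec D_*,E_*\qquad\text{for every core vertex }x,$$
since on $A$ the point $S_*$ is before and $D_*$ after all core intervals, and on $B$ the point $T_*$ is before and $E_*$ after all of them.

Let $0\le k<K$ and $V\in\{Y_k,Z_k\}$.

**Nesting on $A$.** We claim that on $A$
$$L_V\le R_{S_k}<L_{X_k},\qquad R_{X_k}<L_{D_k}\le R_V. \tag{1}$$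
The strict inequalities hold because $S_k\prec X_k\prec D_k$ (block $\mathcal A_k$, offsets $1<2$ and $2+x_k<3+x_k$).

For the first weak inequality: $S_k\parallel V$, because $S_k$ has offset $1>0$. So $S_k\not\prec V$, and $L_V\le R_{S_k}$ on $A$ or on $B$. On $B$ it fails, because by (O4) and $T_*\prec V$ we have $R_{S_k}<L_{T_*}\le R_{T_*}<L_V$ there. So it holds on $A$.

For the second: $V\parallel D_k$, because $V$ ends at offset $x_k+4>3+x_k$. So $V\not\prec D_k$, and $L_{D_k}\le R_V$ on $A$ or on $B$. On $B$ it fails, because by $V\prec E_*$ and (O2) we have $R_V<L_{E_*}\le R_{E_*}<L_{D_k}$ there. So it holds on $A$.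

**Concatenation on $B$.** We claim that on $B$
$$L_{X_{k+1}}\le R_{T_k}<L_{Y_k},\qquad R_{Y_k}<L_{F_k}\le R_{U_k}<L_{Z_k},\qquad R_{Z_k}<L_{E_k}\le R_{X_{k+1}}. \tag{2}$$
The strict inequalities hold because $T_k\prec Y_k\prec F_k$ and $U_k\prec Z_k\prec E_k$ (block $\mathcal B_k$, offsets $1<2$, $2+y_k<3+y_k$, $4+y_k<5+y_k$, $5+2y_k<6+2y_k$).

The weak ones come from three incomparabilities, again read off block $\mathcal B_k$: $T_k\parallel X_{k+1}$ as $1>0$; $U_k\parallel F_k$ as $4+y_k>3+y_k$; $X_{k+1}\parallel E_k$ as $7+2y_k>6+2y_k$. So $T_k\not\prec X_{k+1}$, $U_k\not\prec F_k$, $X_{k+1}\not\prec E_k$, and each of $L_{X_{k+1}}\le R_{T_k}$, $L_{F_k}\le R_{U_k}$, $L_{E_k}\le R_{X_{k+1}}$ holds on $A$ or on $B$. On $A$ all three fail, since on $A$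

- $R_{T_k}<L_{S_*}\le R_{S_*}<L_{X_{k+1}}$, by (O3) and $S_*\prec X_{k+1}$;
- $R_{U_k}<L_{D_\bot}\le R_{D_\bot}<L_{F_k}$, by $U_k\prec D_\bot$ and (O1);
- $R_{X_{k+1}}<L_{D_*}\le R_{D_*}<L_{E_k}$, by $X_{k+1}\prec D_*$ and (O1).

So all three hold on $B$, which proves (2).

**Doubling.** By (1), $L_V<L_{X_k}\le R_{X_k}<R_V$ on $A$. By (2), on $B$ the disjoint intervals of $Y_k$ and $Z_k$ lie inside that of $X_{k+1}$, with gaps of positive length. Because each vertex has the same length on both lines,
$$\ell(Y_k),\ell(Z_k)>\ell(X_k),\qquad \ell(X_{k+1})>\ell(Y_k)+\ell(Z_k). \tag{3}$$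

Suppose in addition that the system is integral. Each strict inequality is then a gap of at least $1$. In (1) there is one such gap at each end, so $\ell(Y_k),\ell(Z_k)\ge\ell(X_k)+2$. In (2), $L_{Y_k}-L_{X_{k+1}}\ge1$, $L_{Z_k}-R_{Y_k}\ge2$ and $R_{X_{k+1}}-R_{Z_k}\ge1$, so $\ell(X_{k+1})\ge\ell(Y_k)+\ell(Z_k)+4$. Together
$$\ell(X_{k+1})\ge2(\ell(X_k)+2)+4=2\ell(X_k)+8,$$
that is, $\ell(X_{k+1})+8\ge2(\ell(X_k)+8)$. Since $\ell(X_0)\ge0$, induction gives $\ell(X_k)+8\ge8\cdot2^k$, so
$$\ell(X_k)\ge8(2^k-1)\qquad(0\le k\le K). \tag{4}$$

## 10. Twins remove unbounded vertices: proof of Theorem 1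

We saw in Section 6 that $G_K^*$ is a bounded tolerance graph. Take any integer tolerance representation of $G_K^*$. It may contain unbounded vertices, so we first pass to a part of it where there are none.

**Step 4: one bounded vertex in each twin pair.** Two adjacent vertices $u,v$ cannot both be unbounded: if, say, $\tau_u\le\tau_v$, then adjacency gives $|I_u|\ge|I_u\cap I_v|\ge\tau_u$, so $u$ is bounded. Twins are adjacent, so each twin pair contains a bounded vertex. Choose one from each pair. The chosen vertices induce a copy of $G_K$, and their intervals and tolerances form an all-bounded integer representation of it.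

**Step 5: long intervals.** By Lemma 0(a) the chosen vertices give an integral two-line system representing $G_K$, with $\ell(v)=|I_v|-\tau_v$. The normalizations made in Sections 7 and 8 (negation, interchanging the lines) do not change lengths, so (4) applies. For the chosen twin of $X_k$ with $1\le k\le K$, using $\tau\ge1$,
$$p^+-p^-=|I|=\tau+\ell(X_k)\ge1+8(2^k-1)=8\cdot2^k-7\ge2^{k+2},$$
where the last inequality is $4\cdot2^k\ge7$. If both endpoints had absolute value below $2^{k+1}$, their difference would be below $2^{k+2}$. So
$$\text{for each }1\le k\le K,\text{ some endpoint of a twin of }X_k\text{ has absolute value at least }2^{k+1}. \tag{5}$$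
Taking $k=K$ proves Theorem 1 and disproves the conjecture. $\blacksquare$

## 11. Total length, tolerances, and real representations: proof of Theorem 2

**Part 1.** The purpose is to reach every $n\ge44$. Let $K=\lfloor(n-26)/18\rfloor\ge1$ and add $n-(18K+26)$ isolated vertices to $G_K^*$. The result is a tolerance graph: place the new intervals pairwise disjoint and away from everything else, so that all new overlaps have length $0$. Restricting an integer representation of it to $G_K^*$ and applying Theorem 1, we find an endpoint of absolute value at least $2^{K+1}$. Hence $b(n)\ge K+1\ge(n-26)/18$. The upper bound $b(n)=O(n)$ is the known result quoted in Section 2, so $b(n)=\Theta(n)$.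

**Part 2.** By (5), for each $1\le k\le K$ an endpoint belonging to a twin of $X_k$ has absolute value at least $2^{k+1}$, hence uses at least $k+1$ bits. These endpoints belong to different vertices for different $k$. So the endpoints use at least
$$\sum_{k=1}^K(k+1)\ge\frac{K^2}{2}$$
bits. Since $n=18K+26\le44K$, this is $\Omega(n^2)$.

**Part 3.** The purpose is to find tolerances inside the two-line picture: the tolerance is the displacement from $A$ to $B$. Take an integer representation of $G_K^*$, choose bounded twins as in Step 4, and normalize the resulting two-line system as in Sections 7 and 8. In the normalized system put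
$$\sigma_v=L_v^B-L_v^A=R_v^B-R_v^A,$$
where the superscript names the line and the two expressions agree because lengths do. In the system of Lemma 0(a) this equals $\tau_v$. Negating coordinates turns $L_v^B-L_v^A$ into $-R_v^B+R_v^A$, so it changes the sign of $\sigma_v$ for all $v$ simultaneously. So does interchanging the lines. Hence $\sigma_v=\varepsilon\tau_v$ for all chosen $v$, with a common $\varepsilon\in\{1,-1\}$.

Let $1\le k\le K-1$. Since $E_{k-1}$ lies in block $\mathcal B_{k-1}$ and $T_k$ in $\mathcal B_k$, we have $\beta(E_{k-1})<\beta(T_k)$, so $T_k\parallel E_{k-1}$ by (iv). Thus $L_{E_{k-1}}\le R_{T_k}$ on some line. On $A$ it fails, because $R_{T_k}<L_{D_\bot}\le R_{D_\bot}<L_{E_{k-1}}$ there, by $T_k\prec D_\bot$ and (O1). So on $B$, using (2),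
$$L_{E_{k-1}}\le R_{T_k}<L_{Y_k}.$$
Again by (2), on $B$,
$$R_{U_k}\ge L_{F_k}>R_{Y_k}=L_{Y_k}+\ell(Y_k)>L_{E_{k-1}}+\ell(Y_k).$$
On $A$, by $U_k\prec D_\bot$ and (O1), $R_{U_k}<L_{D_\bot}\le R_{D_\bot}<L_{E_{k-1}}$. Subtracting,
$$\sigma_{U_k}=R^B_{U_k}-R^A_{U_k}>L^B_{E_{k-1}}+\ell(Y_k)-L^A_{E_{k-1}}=\sigma_{E_{k-1}}+\ell(Y_k).$$
By (4) and $\ell(Y_k)\ge\ell(X_k)+2$ we have $\ell(Y_k)\ge8(2^k-1)+2\ge2^k$. If $\varepsilon=1$, then $\tau_{U_k}>\tau_{E_{k-1}}+2^k>2^k$. If $\varepsilon=-1$, then $-\tau_{U_k}>-\tau_{E_{k-1}}+2^k$, so $\tau_{E_{k-1}}>\tau_{U_k}+2^k>2^k$. In either case one of the chosen twins of $U_k$ and $E_{k-1}$ has tolerance $>2^k$.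

The sets of twins of $U_k$ and $E_{k-1}$ are disjoint for different $k$. So the values $k$ with $K/2\le k\le K-1$ supply $\Omega(n)$ vertices with tolerance $>2^{K/2}$, each of which needs $\Omega(n)$ bits.

**Part 4.** Integrality was used only from (4) on. Step 4, Lemma 0(a) and Sections 7 to 9 up to (3) hold for real representations. So take a real representation of $G_K^*$, choose bounded twins, and put $m_k=\min\{\ell(Y_k),\ell(Z_k)\}$ for $0\le k<K$. By (3),
$$m_k>\ell(X_k),\qquad\ell(X_{k+1})>2m_k.$$
Hence $\ell(X_1)>2m_0$, and if $\ell(X_k)>2^km_0$ for some $1\le k<K$, then $\ell(X_{k+1})>2m_k>2\ell(X_k)>2^{k+1}m_0$. So $\ell(X_K)>2^Km_0$, while $m_0>\ell(X_0)\ge0$. Let $x$ be the chosen twin of $X_K$ and $y$ the chosen twin of whichever of $Y_0,Z_0$ attains $m_0$. Both are bounded, and $\ell(v)=|I_v|-\tau_v$, so $|I_x|-\tau_x>2^K(|I_y|-\tau_y)>0$. $\blacksquare$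

**Remark (bounded representations).** If one restricts to representations in which all vertices are bounded, no doubling is needed. By Lemma 0(a) and (4), the computation of Step 5 applies to $G_K$ itself, so $G_K$, with $9K+13$ vertices, already requires an endpoint of absolute value at least $2^{K+1}$. In the other direction, the explicit system of Section 6 represents $G_K$ with integers of $O(K)$ bits. Indeed there are $6K+12$ chain points, and apart from at most these points line $A$ is filled by the blocks, which occupy $\sum_{k<K}(x_k+5)+(x_K+1)\le32\cdot2^K$ integers. On line $B$, the interval of $X_0$ and the blocks occupy $\sum_{k\le K}(x_k+1)\le32\cdot2^K$ integers. So all positions are at most $M=32\cdot2^K+6K+12$. Shifting $B$ by $M$ as in Lemma 0(b) gives a bounded integer representation with all numbers at most $2M$. So for these graphs $\Theta(n)$ bits is exact up to a constant.
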